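# Sparse graphs with large $v$: the inequality $e(G)\ge\binom{v(G)+1}{2}$ fails

## 1. Complete multipartite graphs satisfy the inequality

How few edges can a graph $G$ have if a certain spectral invariant $v(G)$ is large? A conjecture says at least $\binom{v(G)+1}{2}$. We set up the definitions, verify the inequality for a family where everything can be computed, and then ask what happens when that family is thinned out.

All graphs are finite and simple. We write $|G|$ for the number of vertices, $e(G)=|E(G)|$ for the number of edges, $\bar G$ for the complement. The corank of a square matrix is the dimension of its kernel. $M[U]$ denotes a principal submatrix, $M(x,y)=x^TMy$, and $M\succeq0$ means positive semidefinite.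

**Definition (the Colin de Verdière invariant).** For a graph $G$ on $\{1,\dots,n\}$, $\mu(G)$ is the largest corank of a real symmetric $n\times n$ matrix $M$ such that

- (i) for $i\ne j$, $M_{ij}<0$ if $ij\in E(G)$ and $M_{ij}=0$ if $ij\notin E(G)$;
- (ii) $M$ has exactly one negative eigenvalue, counted with multiplicity;
- (iii) (Strong Arnold Property) there is no nonzero real symmetric $X$ with $MX=0$ and $X_{ij}=0$ whenever $i=j$ or $ij\in E(G)$.

The diagonal of $M$ is free. Such matrices always exist: take $\mathrm{diag}(-1,1,\dots,1)$ and put a sufficiently small negative number at each edge position. The result is nonsingular with one negative eigenvalue, and $MX=0$ forces $X=0$. So $\mu(G)\ge0$.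

Two examples. For $K_n$, the matrix $M=-\mathbf J$ (with $\mathbf J$ the all-ones matrix) has eigenvalues $-n,0,\dots,0$. Condition (iii) is empty because every entry of $X$ is a diagonal or an edge entry. Since (ii) forces rank at least $1$, $\mu(K_n)=n-1$. For the edgeless graph on $n\ge2$ vertices, $M$ is diagonal. If $M_{ii}=M_{jj}=0$ with $i\ne j$, then $X=e_ie_j^T+e_je_i^T$ violates (iii), so the corank is at most $1$. The matrix $\mathrm{diag}(-1,0,1,\dots,1)$ attains $1$: $MX=0$ leaves only $X_{22}$ possibly nonzero, and $X_{22}=0$ is required. So $\mu(\overline{K_n})=1$ for $n\ge2$. Here (iii) does real work, since without it $\mathrm{diag}(-1,0,\dots,0)$ would be allowed.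

**Definition (the invariant $v$).** The Kotlov–Lovász–Vempala graph invariant $v$ is related to $\mu$ by
$$\mu(H)+v(\bar H)=|H|-1\qquad\text{for } H\ne\overline{K_2},$$
together with $v(K_2)=1$.

**Conjecture 3.13** (from https://jupiter.math.nycu.edu.tw/~weng/students/2018_master_hsu.pdf). $e(G)\ge\binom{v(G)+1}{2}$ for all graphs $G$.

Throughout, $H=\bar G$ and $n=|G|=|H|$. For $G\ne K_2$,
$$v(G)+1=n-\mu(H),\tag{1}$$
so $v(G)+1$ is the smallest rank of a matrix satisfying (i)–(iii) for the complement $H$. Since $e(G)=\binom n2-e(H)$ and $\binom n2-\binom{n-\mu}{2}=\mu n-\binom{\mu+1}2$, the inequality for $G\neq K_2$ is equivalent to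
$$e(H)\le\mu(H)\,n-\binom{\mu(H)+1}{2}.\tag{2}$$

Some cases by hand:

- $G$ edgeless: $H=K_n$, $v(G)=0$, and $0\ge0$ with equality.
- $G$ has one edge $12$ and $n\ge3$ vertices. A rank-one $M$ for $H$ would be $-zz^T$ with $z_1z_2=0$, yet $z_1z_3>0$ and $z_2z_3>0$, which is impossible. So the rank is at least $2$. Rank $2$ is attained by $M=-\mathbf 1\mathbf 1^T+yy^T$ with $y=e_1+e_2$, which has one negative and one positive eigenvalue and the right signs. For (iii), the only free entry of $X$ is $X_{12}$, and if it is nonzero then $MX=0$ gives $Me_1=0$, contradicting $M_{13}<0$. So $v(G)=1$, and $1\ge\binom22$ with equality.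
- $G=K_n$: for $n\ge3$, $v(K_n)=n-2$ and $\binom n2\ge\binom{n-1}2$. For $n=2$, $v(K_2)=1$ and $1\ge\binom 22$.

The next family needs two lemmas, which will both return later.

**Lemma 1.** Let $B\succeq0$ be symmetric with nonpositive off-diagonal entries, and suppose the graph of its nonzero off-diagonal entries is connected. Then $\operatorname{corank}B\le1$.

**Proof.** For large $c$, $cI-B$ is entrywise nonnegative, and it is irreducible because the graph is connected. By Perron–Frobenius its largest eigenvalue $c-\lambda_{\min}(B)$ is simple. If $B$ is singular, then $\lambda_{\min}(B)=0$, so $0$ is a simple eigenvalue of $B$. $\square$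

**Lemma 2.** Let $t\ge1$ and let $H'$ be a disjoint union of graphs $H_1,\dots,H_N$ with $\mu(H_i)\le t$ for all $i$. Then $\mu(H')\le t$.

**Proof.** Let $M$ satisfy (i)–(iii) for $H'$. It is block diagonal, with one block per connected component of $H'$. Suppose two different components had singular blocks, with nonzero kernel vectors $x$ and $y$, extended by zero. Put $X=xy^T+yx^T$. Then $MX=0$, and $X_{ij}\neq 0$ only when $i,j$ lie in different components, so $X$ vanishes on the diagonal and on edges. Also $X\ne0$, since where $x_i\ne0$ and $y_j\neq0$ we have $X_{ij}=x_iy_j$. This violates (iii). So at most one component has a singular block.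

If there is none, $\operatorname{corank}M=0$. Otherwise the component lies in one $H_i$. Let $M_i$ be the block of $M$ on $H_i$, so $\operatorname{corank}M=\operatorname{corank}M_i$. If the negative eigenvalue of $M$ belongs to $M_i$, then $M_i$ satisfies (i) and (ii) for $H_i$. It also satisfies (iii), because a violating $X$ for $M_i$, extended by zero, would violate (iii) for $M$. Hence $\operatorname{corank}M\le\mu(H_i)\le t$. If not, $M_i\succeq0$, and its single singular component block is as in Lemma 1, so $\operatorname{corank}M=1\le t$. $\square$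

**Proposition 3.** Let $a,k\ge2$ and let $G$ be the complete $k$-partite graph with parts of size $a$, $n=ka$. Then $v(G)=n-a$ and $e(G)>\binom{v(G)+1}2$.

**Proof.** $H$ is a disjoint union of $k$ copies of $K_a$. Since $\mu(K_a)=a-1\ge1$, Lemma 2 gives $\mu(H)\le a-1$. For the reverse inequality put $-\mathbf J$ on one copy and the positive definite block $(a+1)I-\mathbf J$ on each other copy. If $MX=0$ with $X$ symmetric, then $X$ is supported on the first copy in both coordinates, where every entry is diagonal or an edge entry. So (iii) holds and $\mu(H)=a-1$. By (1), $v(G)=n-a$. Finally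
$$e(G)-\binom{n-a+1}2=\frac{n(n-a)}2-\frac{(n-a)(n-a+1)}2=\frac{(n-a)(a-1)}2>0.\qquad\square$$

The mechanism deserves attention. The parts of $G$ are cliques of $H$ with no $H$-edges between them. A matrix $M$ for $H$ is block diagonal, only one block can carry a negative eigenvalue, and all the other blocks are positive semidefinite with corank at most $1$. So the rank is close to $n$.

## 2. Thinning out the pattern of parts

In Proposition 3 the parts are joined according to a complete graph on $k$ points. Replace it by a graph $R$ on $[k]=\{1,\dots,k\}$ with few edges. For $a\ge3$ let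
$$V=[k]\times[a],\qquad n=ka,\qquad P_i=\{i\}\times[a],\qquad P_I=\bigcup_{i\in I}P_i,$$
let $G$ have the edges $(i,x)(j,y)$ with $ij\in E(R)$, and let $H=\bar G$. In $H$ each $P_i$ is a clique, and there are no $H$-edges between $P_i$ and $P_j$ when $ij\in E(R)$. If $e(R)\le qk^2$, then
$$e(G)=a^2e(R)\le qn^2.\tag{3}$$

What changes? The density $q$ can be as small as we like. If we could keep $v(G)\ge cn$ with a constant $c$ that does not depend on $q$, then $\binom{v(G)+1}2\ge c^2n^2/2$ would exceed $qn^2$ for small $q$, and the conjecture would be false. But the blocks are gone, since most pairs of parts are now completely adjacent in $H$. We must bound the corank of every admissible $M$ away from $n$ without the block structure. These are the results we shall prove.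

**Theorem 4.** There are a constant $C$ and graphs $G$ with $v(G)\to\infty$ and
$$e(G)\le C\,v(G)^{23/12}(\ln v(G))^{1/4}.$$
Hence $\inf e(G)/v(G)^2=0$ over graphs with $v(G)\ge1$, and Conjecture 3.13 is false.

**Theorem 5.** For every $\eta\in(0,\frac1{10})$ there are arbitrarily large graphs $G$ with $e(G)\le\eta|G|^2$ and $\mu(\bar G)\le(\frac12+4\eta)|G|$. For them
$$\mu(G)+\mu(\bar G)\le\left(\tfrac12+4\eta+2\sqrt\eta\right)|G|$$
once $|G|$ is large. So the inequality $\mu(G)+\mu(\bar G)\ge|G|-2$ (conjectured by Kotlov, Lovász and Vempala, Combinatorica 17 (1997)) also fails.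

**Theorem 6.** Let $\varepsilon=10^{-13}$. There is an integer $t$ and there are arbitrarily large graphs $H$ with $\mu(H)\le t$ and $e(H)\ge(1+\frac\varepsilon2)\,t\,|H|$.

Theorem 6 says that (2) fails also when $|H|$ is much larger than $\mu(H)$. Indeed the right side of (2) is $\binom n2-\binom{n-\mu}2$, which does not decrease as $\mu$ grows up to $n$, so (2) together with $\mu(H)\le t\le n$ would give $e(H)\le tn-\binom{t+1}2\le tn$.

The upper bounds on $\mu(H)$ for the blow-ups $H$ use only (i) and (ii). We use Cauchy interlacing in this form: a principal submatrix of $M$ has at most as many negative eigenvalues as $M$.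

## 3. Random patterns make $M$ locally positive semidefinite

This section saves as much of the block structure as possible. In Proposition 3, two parts could not both carry a negative eigenvalue because they were completely joined in $R$. For sparse $R$ we ask for less: among many disjoint small sets of parts, some two must be completely joined. A random graph does this at any constant density.

**Lemma 7.** Let $s\ge1$, $k\ge3$, $r\ge2$, $0<q<1$ with $q^{s^2}(r-1)\ge4s\ln k$. There is a graph $R$ on $[k]$ with $e(R)\le qk^2$ such that among any $r$ pairwise disjoint nonempty subsets of $[k]$ of size at most $s$, some two are completely joined in $R$ (all cross pairs are edges of $R$).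

**Proof.** Let $R$ be the random graph in which each pair is an edge independently with probability $q$. Its expected number of edges is $q\binom k2$, so by Markov's inequality $\Pr(e(R)>qk^2)\le\frac{k-1}{2k}<\frac12$.

There are at most $k^s$ nonempty sets of size at most $s$, since each is the image of a map $[s]\to[k]$. So there are at most $k^{sr}$ choices of $r$ such sets. For $r$ fixed pairwise disjoint sets, the $\binom r2$ events "this pair is completely joined" depend on disjoint sets of potential edges, so they are independent, and each has probability at least $q^{s^2}$. The probability that the second property fails is therefore at most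
$$k^{sr}(1-q^{s^2})^{\binom r2}\le\exp\left(r\left(s\ln k-\tfrac12q^{s^2}(r-1)\right)\right)\le\exp(-rs\ln k)=k^{-rs}<\tfrac12 .$$
Both properties hold together with positive probability. $\square$

From now on $R$ is a graph from Lemma 7, and $G,H$ are built from it as in Section 2.

**Lemma 8.** Let $M$ satisfy (i) and (ii) for $H$. There is $J\subset[k]$ with $|J|\le s(r-1)$ such that $M[P_I]\succeq0$ for all $I\subset[k]\setminus J$ with $1\le|I|\le s$.

**Proof.** Call $I$ bad if $1\le|I|\le s$ and $M[P_I]\not\succeq0$. If two disjoint bad sets $I,I'$ were completely joined in $R$, there would be no $H$-edges between $P_I$ and $P_{I'}$. Then $M[P_I\cup P_{I'}]$ would be block diagonal with a negative eigenvalue in each block, and by interlacing $M$ would have at least two negative eigenvalues. So no two disjoint bad sets are completely joined, and by Lemma 7 a maximal family of pairwise disjoint bad sets has at most $r-1$ members. Let $J$ be its union. By maximality no bad set lies in $[k]\setminus J$. $\square$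

## 4. The rank of a single block is too small

A first attempt is to use Lemma 8 directly. Suppose $s\ge2$ and $sr\le k$, so that $|J|\le s(r-1)$ guarantees $s$ parts outside $J$. Let $I$ consist of $s$ of them. Then $M[P_I]\succeq0$, and $H[P_I]$ has at most $s$ components because each $P_i$ is a clique. By Lemma 1 on each component, $\operatorname{rank}M\ge\operatorname{rank}M[P_I]\ge s(a-1)$, that is, $v(G)+1\ge s(a-1)$.

This never beats the conjecture. It would have to give $e(G)<\binom{s(a-1)}2<\frac{s^2a^2}2$. But any $r$ vertices of $R$ span an edge (apply Lemma 7 to singletons), so $\bar R$ contains no $K_r$. If $r\ge3$, Turán's theorem gives $e(\bar R)\le(1-\frac1{r-1})\frac{k^2}2$, and for $r=2$ the same bound holds because $\bar R$ has no edges. Since $r-1<k/s$ and $k\ge sr\ge2s$,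
$$e(R)\ge\frac{k^2}{2(r-1)}-\frac k2>\frac{k(s-1)}2\ge s(s-1)\ge\frac{s^2}2,$$
so $e(G)=a^2e(R)>\frac{s^2a^2}2$. The attempt looks at $s$ parts out of $k$ and ignores the rest. We need a bound on the corank of essentially all of $M$, while positive semidefiniteness is known only on small unions of parts.

## 5. How large can the corank be with one negative eigenvalue?

We now forget graphs and ask a matrix question. Suppose $\hat M$ is symmetric of size $L$, with ones on the diagonal and nonpositive entries off it. Write $\hat M=I-A$. Then $A\ge0$ entrywise with zero diagonal, kernel vectors of $\hat M$ are eigenvectors of $A$ for the eigenvalue $1$, and negative eigenvalues of $\hat M$ are eigenvalues of $A$ above $1$.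

**Proposition 9.** If in addition $\hat M\succeq0$, then $\operatorname{corank}\hat M\le L/2$.

**Proof.** Split $\hat M$ into connected blocks. By Lemma 1 each has corank at most $1$. A singular block has at least two rows, since the diagonal is $1$. So there are at most $L/2$ singular blocks. $\square$

The bound is attained when $A$ is the adjacency matrix of a perfect matching.

This proof fails as soon as one negative eigenvalue is allowed, and so does the statement. Let $m\ge5$, let the index set be the $L=\binom m2$ two-element subsets of $[m]$, and let $A$ be the adjacency matrix of disjointness. Counting common neighbors,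
$$A^2=\tbinom{m-2}2I+\tbinom{m-4}2A+\tbinom{m-3}2(\mathbf J-I-A).$$
The all-ones vector has eigenvalue $\binom{m-2}2>1$. On its orthogonal complement an eigenvalue $x$ satisfies $x^2+(m-4)x-(m-3)=(x-1)(x+m-3)=0$. If $1$ and $-(m-3)$ have multiplicities $f$ and $g$, then $f+g=L-1$ and $\operatorname{tr}A=0$ gives $f-(m-3)g+\binom{m-2}2=0$, with solution $g=m-1$, $f=L-m$. So $I-A$ has exactly one negative eigenvalue and corank $L-m$, which is $L$ minus a term of order $\sqrt L$.

There is another proof of Proposition 9, and it shows what to do. Let $\lambda_i$ be the positive eigenvalues of $A$, all at most $1$, with sum $S$, and let $-x_1,\dots,-x_\nu$ be the negative ones. From $\operatorname{tr}A=0$ we get $\sum x_j=S$. From $\operatorname{tr}A^3\ge0$ (as $A\ge0$ entrywise) we get $\sum x_j^3\le\sum\lambda_i^3\le S$. By the power mean inequality $S^3\le\nu^2\sum x_j^3\le\nu^2S$, so $\nu\ge S$. If $1$ has multiplicity $m$, then $S\ge m$, and $2m\le m+\nu\le L$.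

In this proof one eigenvalue $\theta>1$ costs only an additive term $\theta^3$ in the trace of $A^3$. In the example $\theta$ is of order $L$ and the term is fatal. If the row sums of $A$ are at most $K$, then $\theta\le K$ and the cost is about $K^3$, which is harmless when $K^3$ is small compared with $L$. Here is the resulting lemma. Part (a) serves all three theorems, and parts (b) and (c) are for Theorem 6.

**Lemma 10.** Let $A$ be a symmetric $L\times L$ matrix with nonnegative entries, zero diagonal and all row sums at most $K$ (where $K\ge1$), having at most one eigenvalue greater than $1$.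

(a) If $0\le\eta<1$ and $m$ eigenvalues lie in $[1-\eta,1]$, then $(2-\eta)m\le L+K^3/2$.

(b) $\operatorname{tr}A^2\le2L+2K^3$.

(c) If the eigenvalue $1$ has multiplicity $m\ge(\frac12-\varepsilon)L$, then $\|A^2-I\|_F^2\le10\varepsilon L+3K^5$.

**Proof.** Let $\lambda_1,\dots,\lambda_\ell\in(0,1]$ be the positive eigenvalues that are at most $1$, and $S=\sum\lambda_i$. Let $\theta$ be the eigenvalue above $1$, or $\theta=0$ if there is none. The spectral radius is at most the largest row sum, so $\theta\le K$. Let $-x_1,\dots,-x_\nu$ be the negative eigenvalues. From $\operatorname{tr}A=0$,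
$$\sum x_j=S+\theta\ge S.$$
For odd $p$, $\operatorname{tr}A^p\ge0$, so
$$\sum x_j^p\le\sum\lambda_i^p+\theta^p\le S+K^p.$$

**Part (a).** By the power mean inequality $S^3\le(\sum x_j)^3\le\nu^2\sum x_j^3\le\nu^2(S+K^3)$. If $S>0$, then $\nu\ge S(1+K^3/S)^{-1/2}\ge S-K^3/2$, because $(1+y)^{-1/2}\ge1-y/2$ for $y\ge0$ by convexity. If $S=0$ this holds trivially. Thus
$$\nu\ge S-K^3/2.\tag{4}$$
The $m$ eigenvalues in $[1-\eta,1]$ are positive, so $S\ge(1-\eta)m$ and $m+\nu\le L$. Hence $L\ge m+(1-\eta)m-K^3/2$, which is (a).

**Part (b).** Since $x^2\le1+x^3$ for $x\ge0$, $\sum x_j^2\le\nu+S+K^3\le\nu+\ell+K^3$. Also $\sum\lambda_i^2\le\ell$ and $\theta^2\le K^2$. So $\operatorname{tr}A^2\le\ell+K^2+\nu+\ell+K^3\le2L+2K^3$, using $\ell+\nu\le L$, $\ell\le L$ and $K\ge1$.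

**Part (c).** We split $\|A^2-I\|_F^2=\sum(\lambda^2-1)^2$ over the eigenvalues $\lambda$ of $A$.

For the negative ones, when $x\ge0$,
$$x^5-5x+4=(x-1)^2(x^3+2x^2+3x+4)\ge(x-1)^2(x+1)^2=(x^2-1)^2,$$
since $x^3+2x^2+3x+4-(x+1)^2=x^3+x^2+x+3>0$. Hence
$$\sum(x_j^2-1)^2\le(S+K^5)-5S+4\nu=4(\nu-S)+K^5\le8\varepsilon L+K^5,$$
using $\nu\le L-m\le(\frac12+\varepsilon)L$ and $S\ge m\ge(\frac12-\varepsilon)L$.

The $m$ eigenvalues equal to $1$ contribute $0$, and $\theta$ contributes at most $K^4$. The remaining eigenvalues lie in $[0,1)$ and contribute at most $1$ each. By (4) and $S\ge m$ their number is at most $L-m-\nu\le L-2m+K^3/2\le2\varepsilon L+K^3/2$. The total is at most $10\varepsilon L+K^5+K^4+\frac12K^3\le10\varepsilon L+3K^5$. $\square$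

## 6. Row sums of order $k$ in a matrix of size $ka$

To use Lemma 10 we need unit diagonal and row sums $K$ with $K^3$ small compared with $n=ka$. Local positive semidefiniteness gives both: it bounds the average row sum by $k$, whatever $a$ is, and we are free to take $a$ much larger than $k^2$.

**Lemma 11.** Let $s\ge2$, let $M$ satisfy (i) and (ii) for $H$, take $J$ from Lemma 8 and assume $k_1=k-|J|\ge2$. Let $V_1=\bigcup_{i\notin J}P_i$.

(a) $M_{uu}>0$ for all $u\in V_1$. With $D=\mathrm{diag}(M_{uu})_{u\in V_1}$, $\hat M=D^{-1/2}M[V_1]D^{-1/2}$ and $A=I-\hat M$, the matrix $A$ is symmetric and entrywise nonnegative with zero diagonal, and $\hat M[P_I]\succeq0$ for $I\subset[k]\setminus J$, $1\le|I|\le s$.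

(b) For $U\subset V_1$, $A[U]$ has at most one eigenvalue greater than $1$, and its eigenvalue $1$ has multiplicity
$$\operatorname{corank}M[U]\ge\operatorname{corank}M-|V\setminus U|.$$

(c) $\sum_{u\ne w\in V_1}A_{uw}\le kn$. So for every $K>0$ at most $kn/K$ vertices of $V_1$ have row sum greater than $K$.

**Proof.** (a) Let $u\in P_i\subset V_1$. Since $M[P_i]\succeq0$, $M_{uu}\ge0$. If $M_{uu}=0$, the row of $u$ in the positive semidefinite matrix $M[P_i]$ would vanish, but $M_{uw}<0$ for $w\in P_i\setminus\{u\}$. So $M_{uu}>0$. Off the diagonal $A_{uw}=-M_{uw}/\sqrt{M_{uu}M_{ww}}\ge0$, and the diagonal of $A$ is zero. Scaling by $D^{-1/2}$ preserves semidefiniteness.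

(b) $\hat M[U]=I-A[U]$ is congruent to $M[U]$, which has at most one negative eigenvalue by interlacing. The multiplicity of $1$ in $A[U]$ is $\operatorname{corank}M[U]=|U|-\operatorname{rank}M[U]\ge|U|-\operatorname{rank}M=|U|-n+\operatorname{corank}M$.

(c) For distinct $i,j\notin J$, testing $\hat M[P_i\cup P_j]\succeq0$ with the all-one vector gives $\sum_{u\ne w\in P_i\cup P_j}A_{uw}\le2a$. Sum over all pairs $\{i,j\}$. Every ordered pair $(u,w)$ is counted at least once, because $k_1\ge2$. So the total is at most $\binom{k_1}2\cdot2a=k_1(k_1-1)a\le k\cdot ka=kn$. $\square$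

**Proposition 12.** Let $s=2$, $2(r-1)\le k-2$, $K\ge1$. Then
$$\mu(H)\le\frac n2+2ra+\frac{kn}K+\frac{K^3}4 .$$

**Proof.** Let $M$ satisfy (i) and (ii) for $H$. Here $|J|\le2(r-1)\le k-2$, so Lemma 11 applies. Delete $P_J$ (at most $2ra$ vertices) and the at most $kn/K$ vertices of $V_1$ with row sum greater than $K$. Let $U$ be the remaining set. As $A\ge0$, the row sums of $A[U]$ are at most $K$. Lemma 10(a) with $\eta=0$ bounds the multiplicity of the eigenvalue $1$ of $A[U]$, so $\operatorname{corank}M[U]\le\frac{|U|}2+\frac{K^3}4$. By Lemma 11(b),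
$$\operatorname{corank}M\le|V\setminus U|+\operatorname{corank}M[U]\le2ra+\frac{kn}K+\frac n2+\frac{K^3}4.\qquad\square$$

## 7. The counterexamples and the exponent $23/12$

**Proof of Theorem 4.**

**Step 1: choice of sizes.** We make the three error terms in Proposition 12 equal to at most $n/16$ each. Take
$$s=2,\quad r=\lfloor k/32\rfloor,\quad K=16k,\quad a=2^{14}k^2,\quad n=2^{14}k^3,$$
with $k\ge64$. Then $2(r-1)\le k-2$, and $2ra\le\frac{ka}{16}=\frac n{16}$, $\frac{kn}K=\frac n{16}$, $\frac{K^3}4=2^{10}k^3=\frac n{16}$. Whenever $q$ satisfies the hypothesis of Lemma 7, Proposition 12 gives $\mu(H)\le\frac{11}{16}n$, so by (1)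
$$v(G)=n-1-\mu(H)\ge\tfrac5{16}n-1\ge\tfrac n4.\tag{5}$$

**Step 2: a single counterexample.** Let $q=\frac1{33}$ and $k=2^{34}$. Then $r-1=2^{29}-1$ and $q^4(r-1)=\frac{536870911}{1185921}>450$, while $4s\ln k=8\cdot34\ln2<190$. So Lemma 7 applies, and by (3) and (5)
$$e(G)\le\frac{n^2}{33}<\frac{n^2}{32}\le\frac{v(G)^2}2<\binom{v(G)+1}2 .$$
Conjecture 3.13 is false.

**Step 3: the rate.** Now let $q$ shrink with $k$. For $k\ge128$, $r-1\ge\frac k{32}-2\ge\frac k{64}$. Put $q=(512\ln k/k)^{1/4}$, which is less than $1$ for large $k$. Then $q^4(r-1)\ge8\ln k=4s\ln k$, so Lemma 7 applies and $e(G)\le n^2(512\ln k/k)^{1/4}$. By (5) and $\mu\ge0$ we have $n/4\le v(G)\le n=2^{14}k^3$. Hence $n\le4v(G)$, $k\ge(v(G)/2^{14})^{1/3}$ and $\ln k\le\ln n\le\ln(4v(G))$, so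
$$e(G)\le16\,v(G)^2\left(512\ln(4v(G))\right)^{1/4}\left(\frac{v(G)}{2^{14}}\right)^{-1/12}\le C\,v(G)^{23/12}(\ln v(G))^{1/4},$$
where we used $\ln(4v)\le2\ln v$ for $v\ge4$. As $k\to\infty$, $v(G)\ge n/4\to\infty$ and $e(G)/v(G)^2\to0$. $\blacksquare$

In particular no inequality $e(G)\ge c\,v(G)^2$ with $c>0$ holds for all graphs, and there are graphs with $e(G)\le v(G)^{2-1/12+o(1)}$.

## 8. The sum $\mu(G)+\mu(\bar G)$

**Proof of Theorem 5.**

**Step 1: the complement.** We tune Proposition 12 so that the error is at most $4\eta n$. Take $s=2$, $q=\eta$, $r=\lfloor\eta k\rfloor$, $K=k/\eta$, $a=\lceil k^2/\eta^4\rceil$, and $k$ so large that $r\ge2$ and $\eta^4(r-1)\ge8\ln k$. Then $2(r-1)\le2\eta k-2\le k-2$. Also $2ra\le2\eta n$, $\frac{kn}K=\eta n$, and since $n=ka\ge k^3/\eta^4$, $\frac{K^3}4=\frac{k^3}{4\eta^3}\le\frac{\eta n}4$. So $\mu(\bar G)=\mu(H)\le(\frac12+4\eta)n$, while $e(G)\le\eta n^2$ by (3).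

**Step 2: the sparse graph itself.** Here (iii) is used, to bound $\mu(G)$ by counting dimensions. Let $M$ satisfy (i)–(iii) for $G$ with corank $c$, and let the columns of the $n\times c$ matrix $Q$ form a basis of $\ker M$. The map $Y\mapsto X=QYQ^T$ on symmetric $c\times c$ matrices is injective, and $MX=0$ always. The $n+e(G)$ linear conditions $X_{ii}=0$ and $X_{ij}=0$ $(ij\in E(G))$ force $X=0$ by (iii), hence $Y=0$. So the dimension $\binom{c+1}2$ of the space of $Y$ is at most $n+e(G)$. Therefore $c^2\le2n+2e(G)$ and
$$\mu(G)\le\sqrt{2n+2\eta n^2}\le2\sqrt\eta\,n\qquad\text{once }\eta n\ge1 .$$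

**Step 3: the sum.** Adding gives the bound in the theorem. For $\eta=\frac1{100}$ it reads $\mu(G)+\mu(\bar G)\le0.74\,n$, which is below $n-2$ for $n\ge8$. $\blacksquare$

## 9. Pushing the corank strictly below $n/2$

For Theorem 6 the plan is to take disjoint copies of one dense $H_0$ from our construction. By Lemma 2 the invariant does not grow, while $e/|\cdot|$ stays the same. So we need $e(H_0)>\mu(H_0)n_0$ by a constant factor. Since $e(H_0)\approx n_0^2/2$, we need $\mu(H_0)\le(\frac12-\text{const})n_0$. Proposition 12 stops exactly at $\frac12$, and the perfect matching in Section 5 shows that Lemma 10(a) alone cannot do better. So we ask what $A$ looks like if the corank is nearly $n/2$. Lemma 10(c) says $A^2\approx I$, and we shall see that this makes $A$ nearly a perfect matching. Then we merge matched pairs into single coordinates and apply Lemma 10(a) again, to a matrix of half the size. This uses positive semidefiniteness on unions of four parts.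

Fix $\varepsilon=10^{-13}$ and $\gamma=3\varepsilon^{1/4}$. Numerically $\varepsilon^{1/4}<5.63\cdot10^{-4}$ and $\varepsilon^{1/2}<3.17\cdot10^{-7}$, so $\gamma<\frac1{10}$. Take
$$s=4,\qquad q=\frac\varepsilon8,\qquad r=\left\lfloor\frac{\varepsilon k}{32}\right\rfloor,\qquad K=\frac{8k}\varepsilon,$$
with $k$ so large that $q^{16}(r-1)\ge16\ln k$. Lemma 7 gives $R$, which we fix together with $k$. Only $a$ will grow.

**Proposition 13.** $\mu(H)\le(\frac12-\frac\varepsilon2)n$ for all sufficiently large $a$.

**Proof.** Suppose $M$ satisfies (i), (ii) and $\operatorname{corank}M>(\frac12-\frac\varepsilon2)n$. Apply Lemma 8 with $s=4$. Since $|J|\le4(r-1)\le\varepsilon k/8$, Lemma 11 applies, and $\hat M[P_I]\succeq0$ whenever $1\le|I|\le4$ and $I\cap J=\emptyset$. All bounds on how large $a$ must be will depend only on $\varepsilon$ and $k$, not on $M$.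

**Step 1: $A^2$ is close to the identity.** Delete $P_J$ (at most $4ra\le\varepsilon n/8$ vertices) and the at most $kn/K=\varepsilon n/8$ vertices of row sum greater than $K$. Let $V_2$ be the remaining set, $L=|V_2|\ge(1-\frac\varepsilon4)n$. By Lemma 11(b) the multiplicity $m$ of the eigenvalue $1$ of $A[V_2]$ satisfies
$$m\ge\operatorname{corank}M-\tfrac\varepsilon4n\ge\left(\tfrac12-\tfrac34\varepsilon\right)n\ge\left(\tfrac12-\varepsilon\right)L.$$
From now on write $A$ for $A[V_2]$. Lemma 10(c) gives $\|A^2-I\|_F^2\le10\varepsilon L+3K^5$, so for $a$ large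
$$\|A^2-I\|_F^2\le11\varepsilon L.$$

**Step 2: $A$ is close to a perfect matching.** We show that most vertices $w$ have one entry $A_{ww'}$ close to $1$. Put
$$d_w=\sum_uA_{uw}^2=(A^2)_{ww},\qquad f_w=\sum_{u\ne u'}A_{uw}^2A_{u'w}^2=d_w^2-\sum_uA_{uw}^4,$$
with the sum in $f_w$ over ordered pairs. Since $A\ge0$, for $u\ne u'$ we have $\sum_wA_{uw}^2A_{u'w}^2\le\left(\sum_wA_{uw}A_{u'w}\right)^2=((A^2)_{uu'})^2$. Summing, $\sum_wf_w$ is at most the off-diagonal part of $\|A^2-I\|_F^2$, while $\sum_w(d_w-1)^2$ is its diagonal part. So
$$\sum_w\left[(d_w-1)^2+f_w\right]\le11\varepsilon L.$$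
Call $w$ good if $(d_w-1)^2+f_w\le\varepsilon^{1/2}$. At most $11\varepsilon^{1/2}L$ vertices are not good. If $w$ is good, then $|d_w-1|\le\varepsilon^{1/4}$ and
$$\sum_uA_{uw}^4=d_w^2-f_w\ge(1-\varepsilon^{1/4})^2-\varepsilon^{1/2}=1-2\varepsilon^{1/4}.$$
Since $\sum_uA_{uw}^4\le d_w\max_uA_{uw}^2$,
$$\max_uA_{uw}^2\ge\frac{1-2\varepsilon^{1/4}}{1+\varepsilon^{1/4}}=1-\frac{3\varepsilon^{1/4}}{1+\varepsilon^{1/4}}\ge1-\gamma .$$
So some $w'\neq w$ has $A_{ww'}\ge\sqrt{1-\gamma}\ge1-\gamma\ge0.9$.

No vertex $x$ has two different vertices $y,z$ with $A_{xy},A_{xz}\ge0.9$. Indeed $x,y,z$ lie in at most $3$ parts, so $\hat M[\{x,y,z\}]\succeq0$. But the vector with entries $(1,0.9,0.9)$ at $(x,y,z)$ gives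
$$1+0.81+0.81-1.8A_{xy}-1.8A_{xz}-1.62A_{yz}\le2.62-3.24<0 .$$
Hence the pairs $\{w,w'\}$ with $A_{ww'}\ge1-\gamma$ form a matching, and every good vertex is in a pair. Each non-good vertex is the partner of at most one good vertex. So the set $\mathcal B$ of pairs with both ends good covers at least $(1-22\varepsilon^{1/2})L$ vertices. Let $p=|\mathcal B|$, so $2p\le L$.

**Step 3: coordinates adapted to the pairs.** We want each pair to contribute one nearly degenerate direction, rescaled to have energy $1$. For $b=\{u,u'\}\in\mathcal B$ let $E_b=1-A_{uu'}\le\gamma$.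

We claim $E_b>0$. Let $I$ be the set of at most two parts meeting $b$. Then $2E_b=\hat M(e_u+e_{u'},e_u+e_{u'})\ge0$, because $\hat M[P_I]\succeq0$. If this were $0$, then $\hat M[P_I](e_u+e_{u'})=0$. But at a third vertex $x$ of the part of $u$ (recall $a\ge3$) this vector has the entry $\hat M_{xu}+\hat M_{xu'}\le\hat M_{xu}<0$, a contradiction.

So we may put
$$\psi_b=\frac{e_u+e_{u'}}{\sqrt{2E_b}},\qquad\varphi_b=\frac{e_u-e_{u'}}{\sqrt{2(2-E_b)}} .$$
Since $\hat M(e_u\pm e_{u'},e_u\pm e_{u'})=2\mp2A_{uu'}$, which is $2E_b$ or $2(2-E_b)$, we have $\hat M(\psi_b,\psi_b)=\hat M(\varphi_b,\varphi_b)=1$. Also $\hat M(\psi_b,\varphi_b)=0$, because $\hat M_{uu}=\hat M_{u'u'}=1$. For $b\ne b'$ put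
$$N_{bb'}=-\hat M(\psi_b,\psi_{b'})\ge0,\qquad N_{bb}=0,$$
where the sign holds because $b,b'$ are disjoint and off-diagonal entries of $\hat M$ are nonpositive. The matrix $N$ is symmetric.

**Step 4: row sums of $N$.** This repeats Lemma 11(c) one level up. Let the type of $b$ be the set of at most $2$ parts it meets. Let $T\le k^2$ be the number of types that occur, and $p_\tau$ the number of pairs of type $\tau$. For two types $\tau\ne\tau'$, the sum of all $\psi_b$ of these two types is supported on at most $4$ parts outside $J$, so its $\hat M$-energy is nonnegative. This energy is $p_\tau+p_{\tau'}$ minus the sum of $N_{bb'}$ over ordered pairs $b\ne b'$ of these types, so that sum is at most $p_\tau+p_{\tau'}$. If $T\ge2$, summing over all pairs of types counts every ordered pair $(b,b')$ at least once and gives total at most $(T-1)p$. If $T=1$, the same test with the single type gives total at most $p$. In either case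
$$\sum_{b\ne b'}N_{bb'}\le k^2p.$$
Let $K'=k^2\varepsilon^{-1/2}$ and delete the pairs with row sum larger than $K'$. There are at most $\varepsilon^{1/2}p$ of them. Let $\mathcal B'$ be the set of remaining pairs, $p'=|\mathcal B'|$, and let $V_4$ be the set of their $2p'\le L$ vertices. From now on $N$ is restricted to $\mathcal B'$, and its row sums are at most $K'$.

Passing from $V_2$ to $V_4$ removes at most $22\varepsilon^{1/2}L+2\varepsilon^{1/2}p\le23\varepsilon^{1/2}L$ vertices, and as in Lemma 11(b) the corank drops by at most the number of removed vertices. Hence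
$$m_4:=\operatorname{corank}\hat M[V_4]\ge m-23\varepsilon^{1/2}L\ge\left(\tfrac12-\varepsilon-23\varepsilon^{1/2}\right)L\ge(1-2\varepsilon-46\varepsilon^{1/2})p',\tag{6}$$
where the last inequality uses $L\ge2p'$.

**Step 5: the $\varphi$-directions decouple.** In the basis $(\psi_b),(\varphi_b)$, $b\in\mathcal B'$, of $\mathbb R^{V_4}$ the form $\hat M[V_4]$ has the Gram matrix
$$M'=\begin{pmatrix}I-N&-W\\-W^T&I-Y\end{pmatrix},$$
where $W_{bb'}=-\hat M(\psi_b,\varphi_{b'})$ for all $b,b'$, $Y_{bb'}=-\hat M(\varphi_b,\varphi_{b'})$ for $b\ne b'$, and $W$ and $Y$ have zero diagonal. $M'$ is congruent to $\hat M[V_4]$, so it has at most one negative eigenvalue and corank $m_4$. By interlacing $I-N$ has at most one negative eigenvalue, that is, $N$ has at most one eigenvalue greater than $1$. So Lemma 10 applies to $N$, with $p'$ and $K'$ in place of $L$ and $K$.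

We compare $W$ and $Y$ with $N$. Let $b=\{u,u'\}\ne b'=\{x,x'\}$. The numbers $\hat M(e_x,\psi_b)$ and $\hat M(e_{x'},\psi_b)$ are both nonpositive, so the absolute value of their difference is at most minus their sum:
$$|W_{bb'}|\le\frac{-\hat M(e_x+e_{x'},\psi_b)}{\sqrt{2(2-E_{b'})}}=\frac{\sqrt{2E_{b'}}\,N_{bb'}}{\sqrt{2(2-E_{b'})}}=\sqrt{\frac{E_{b'}}{2-E_{b'}}}\,N_{bb'}\le\sqrt\gamma\,N_{bb'}.$$
In the same way, the four entries of $\hat M$ between $b$ and $b'$ are nonpositive, so
$$|Y_{bb'}|\le\frac{-\hat M(e_u+e_{u'},e_x+e_{x'})}{2\sqrt{(2-E_b)(2-E_{b'})}}=\sqrt{\frac{E_bE_{b'}}{(2-E_b)(2-E_{b'})}}\,N_{bb'}\le\gamma N_{bb'}.$$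
Let $\Delta=M'-\left((I-N)\oplus I\right)$. Its blocks are $0,-W,-W^T,-Y$, so by Lemma 10(b)
$$\|\Delta\|_F^2=2\|W\|_F^2+\|Y\|_F^2\le(2\gamma+\gamma^2)\operatorname{tr}N^2\le3\gamma(2p'+2K'^3)\le9\gamma p',$$
where the last inequality holds for $a$ so large that $2K'^3\le p'$. This is possible because $p'\ge(1-\varepsilon^{1/2})p\ge\frac12(1-\varepsilon^{1/2})(1-22\varepsilon^{1/2})L$ tends to infinity with $a$, while $K'$ is fixed.

**Step 6: the second application of the trace lemma.** By the Hoffman–Wielandt inequality, if the eigenvalues of two symmetric matrices are listed in decreasing order, the sum of the squared differences is at most the squared Frobenius norm of the difference of the matrices. So the ordered eigenvalues of $M'$ and of $(I-N)\oplus I$ differ by at least $\frac12$ in at most $36\gamma p'$ positions. $M'$ has the eigenvalue $0$ in $m_4$ positions. Hence $(I-N)\oplus I$ has at least $m_4-36\gamma p'$ eigenvalues in $(-\frac12,\frac12)$. The summand $I$ contributes none of these, so at least $m_4-36\gamma p'$ eigenvalues of $N$ lie in $(\frac12,\frac32)$.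 At most one of them exceeds $1$. Lemma 10(a) with $\eta=\frac12$, applied to $N$, gives $\frac32(m_4-36\gamma p'-1)\le p'+\frac{K'^3}2$, that is,
$$m_4\le\left(\tfrac23+36\gamma\right)p'+\tfrac13K'^3+1 .$$
Now $36\gamma=108\,\varepsilon^{1/4}<0.07$ and $2\varepsilon+46\varepsilon^{1/2}<10^{-4}$. Together with (6),
$$\left(1-10^{-4}\right)p'\le\left(\tfrac23+0.07\right)p'+\tfrac13K'^3+1 .$$
With $k$ fixed and $a$ large, $p'$ is large while $K'$ is fixed, so this is false. $\square$

## 10. Disjoint copies of one dense graph

**Proof of Theorem 6.**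

**Step 1: one dense graph.** By Proposition 13 fix $H_0=H$ on $n_0$ vertices, with $n_0\ge4/\varepsilon$, and let $t_0=\lfloor(\frac12-\frac\varepsilon2)n_0\rfloor\ge1$, so $\mu(H_0)\le t_0$. By (3) with $q=\varepsilon/8$,
$$e(H_0)=\binom{n_0}2-e(G)\ge\frac{n_0^2}2\left(1-\frac1{n_0}-\frac\varepsilon4\right),$$
and $t_0n_0\le(1-\varepsilon)\frac{n_0^2}2$. Hence
$$\frac{e(H_0)}{t_0n_0}\ge\frac{1-\frac1{n_0}-\frac\varepsilon4}{1-\varepsilon}\ge\frac{1-\frac\varepsilon2}{1-\varepsilon}\ge1+\frac\varepsilon2 .$$

**Step 2: many copies.** Let $H'$ be a disjoint union of any number of copies of $H_0$. By Lemma 2, $\mu(H')\le t_0$. Moreover $e(H')/|H'|=e(H_0)/n_0\ge(1+\frac\varepsilon2)t_0$. Since the number of copies is arbitrary, the theorem holds with $t=t_0$. $\blacksquare$
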